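\title{Conjunctive Query Answering under Linear Existential Rules with Transitivity Is Decidable}

\begin{abstract}
We prove that entailment of Boolean conjunctive queries is decidable for finite sets of linear existential rules of arbitrary arity combined with transitivity axioms for binary predicates, where the transitive predicates may occur anywhere in the rules. The query is rewritten into graphs whose edges are transitive atoms; an edge may be contracted as long as each of a bounded number of clusters of edges keeps a witness. The rewriting need not terminate, but it can be confined to graphs of bounded cyclomatic number, and on these graphs contraction is a well-quasi-order by Kruskal's tree theorem. Consequently non-entailment has a finite certificate, and certificates can be checked with Rabin's theorem. The result extends to positive existential queries, and it fails if transitivity is replaced by arbitrary composition rules.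
\end{abstract}

\section{Introduction}\label{sec:intro}

An \emph{existential rule} is a first-order sentence
\[
\forall\bar x\,\forall\bar y\,\bigl(\varphi(\bar x,\bar y)\to\exists\bar z\,\psi(\bar y,\bar z)\bigr)
\]
whose \emph{body} $\varphi$ and \emph{head} $\psi$ are conjunctions of atoms in the displayed variables, without constants and without equality. We omit the universal quantifiers. A rule is \emph{linear} if its body is a single atom. The class \emph{Linear+trans} consists of the rulesets
\[
\Sigma=\mathcal R\cup\{\,T(x,y)\wedge T(y,z)\to T(x,z) : T\in\mathcal T\,\},
\]
where $\mathcal R$ is a finite set of linear rules and $\mathcal T$ is a finite set of binary predicates, called \emph{transitive}. Transitive predicates may occur anywhere in $\mathcal R$, in bodies as well as in heads. A \emph{database} $D$ is a finite set of atoms whose terms are constants, and a \emph{Boolean conjunctive query} (CQ) is an existentially quantified conjunction of atoms without free variables. The \emph{CQ answering problem} asks, given $D$, $\Sigma$ and $q$, whether $D\wedge\Sigma\models q$, that is, whether $q$ holds in every model, finite or infinite, of $D$ and $\Sigma$.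

For Linear+trans, answering atomic queries is known to be decidable. Baget et al.~\cite{Baget} gave a query-rewriting algorithm for CQ answering that is sound and complete and that terminates when all predicates have arity at most $2$, and also for non-binary rulesets satisfying a certain safety condition. Whether CQ answering is decidable for arbitrary linear rules is stated as an open question in the survey~\cite{Survey}. We answer it positively: for arbitrary arity, with no safety condition, with repeated variables allowed in bodies and heads, and with several atoms allowed in heads.

\begin{theorem}\label{thm:main}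
There is an algorithm which, given a database $D$, a ruleset $\Sigma$ in Linear+trans and a Boolean CQ $q$, possibly with constants, decides whether $D\wedge\Sigma\models q$.
\end{theorem}

\begin{theorem}\label{thm:ext}
\begin{enumerate}
\item[(i)] Theorem~\ref{thm:main} holds for unions of CQs, hence for positive existential sentences.
\item[(ii)] Transitivity cannot be replaced by arbitrary composition rules $P_1(x,y)\wedge P_2(y,z)\to P_3(x,z)$: for linear rules together with such rules, entailment of ground atoms is undecidable, even when all predicates are binary.
\end{enumerate}
\end{theorem}

Each of the two ingredients of $\Sigma$ is harmless alone. Transitivity creates no elements, so the transitive closure of $D$ is a finite model in which the query can be evaluated. Linear rules create infinitely many elements, but what grows out of an atom depends on that atom alone, so the result is a regular tree in disguise (Section~\ref{sec:lin}). Together they feed each other: a path yields a new transitive atom, the atom triggers linear rules, and the new elements lie on new paths. Part (ii) of Theorem~\ref{thm:ext} shows how little room there is. Reading binary predicates as letters and paths as words, a linear rule $d(x,z)\to\exists y\,(b(x,y)\wedge c(y,z))$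 rewrites the letter $d$ into $bc$, a composition rule rewrites $bc$ into $d$, and the two together simulate the word problem for semigroups. In Linear+trans the expansions $d\to bc$ are all available, but the only contractions are $TT\to T$. One might still fear that a query with cycles, which can compare several paths at once, recovers enough power for undecidability. Theorem~\ref{thm:main} says that it does not. The property of transitivity that the proof exploits is that an optional $T$-step in front of or behind a $T$-step can be absorbed into it.

Section~\ref{sec:example} shows the method on one query. After normalizing the input (Sections~\ref{sec:reductions} and~\ref{sec:lin}) we build a universal model in stages (Section~\ref{sec:universal}), generalize queries to \emph{patterns} ordered by contraction (Section~\ref{sec:patterns}), and define a rewriting step, the \emph{fold}, that is sound (Section~\ref{sec:folds}) and complete within a class of bounded cyclomatic number (Section~\ref{sec:complete}). Finite certificates of non-entailment are introduced in Section~\ref{sec:cert} and checked in Section~\ref{sec:check}. Theorem~\ref{thm:ext} is proved in Section~\ref{sec:ext}.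

\paragraph{Conventions.}
A structure $M$ is identified with the set of atoms that hold in it, and $\mathrm{dom}(M)$ is the set of elements that occur in these atoms. Other elements play no role, because every variable of a rule or query occurs in an atom. A \emph{homomorphism} $M\to M'$ is a map $h$ on $\mathrm{dom}(M)$ such that $P(h(e_1),\dots,h(e_r))\in M'$ whenever $P(e_1,\dots,e_r)\in M$. An interpretation of the constants makes $D$ true in $M$ exactly when it is a homomorphism $D\to M$. A constant-free CQ holds in $M$ exactly when its set of atoms has a homomorphism to $M$, called a \emph{match}; hence such queries are preserved by homomorphisms. A \emph{$T$-path} from $u$ to $v$ is a sequence $u=p_0,\dots,p_l=v$ with $l\ge1$ and all atoms $T(p_i,p_{i+1})$ present. We write $T^+(u,v)$ if there is a $T$-path from $u$ to $v$, and $T^=(u,v)$ for ``$u=v$ or $T(u,v)$''. Finally $[k]=\{1,\dots,k\}$.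

\section{A query whose rewritings grow}\label{sec:example}

Let $\mathsf A,\mathsf B,\mathsf C,\mathsf E$ be transitive and let $\mathcal R$ consist of
\[
R_{\mathsf A}:\ \mathsf A(x,y)\to\exists z\,\bigl(\mathsf B(x,z)\wedge \mathsf C(z,y)\bigr),\qquad
R_{\mathsf C}:\ \mathsf C(x,y)\to\exists z\,\bigl(\mathsf B(x,z)\wedge \mathsf A(z,y)\bigr).
\]
Each rule creates an element tied to both terms of the body atom. With one-atom heads the same is expressed by a ternary predicate: $R_{\mathsf A}$ follows from $\mathsf A(x,y)\to\exists z\,P(x,z,y)$, $P(x,z,y)\to\mathsf B(x,z)$ and $P(x,z,y)\to\mathsf C(z,y)$, and every model of $R_{\mathsf A}$ satisfies these three rules when $P(x,z,y)$ is read as $\mathsf B(x,z)\wedge\mathsf C(z,y)$. Consider the triangle query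
\[
q=\exists u\,v\,w\,\bigl(\mathsf B(u,w)\wedge\mathsf C(w,v)\wedge\mathsf E(u,v)\bigr)
\]
and, for $n\ge1$, the database $D_n$ consisting of $\mathsf E(p_0,p_n)$ and a path $p_0,\dots,p_n$ with alternating labels, $\mathsf A(p_0,p_1),\mathsf C(p_1,p_2),\mathsf A(p_2,p_3),\dots$.

\paragraph{Forward.} Every $D_n$ entails $q$. In a model, call $p_i$ \emph{$X$-linked}, for $X\in\{\mathsf A,\mathsf C\}$, if $\mathsf B(p_0,z)$ and $X(z,p_i)$ hold for some $z$. If $p_i$ is $\mathsf C$-linked through $z$, then $R_{\mathsf C}$ gives $z'$ with $\mathsf B(z,z')$ and $\mathsf A(z',p_i)$, and $\mathsf B(p_0,z')$ holds by transitivity; so $p_i$ is $\mathsf A$-linked. In the same way $R_{\mathsf A}$ turns $\mathsf A$-linked into $\mathsf C$-linked. Now $p_1$ is $\mathsf C$-linked by $R_{\mathsf A}$, and if $p_i$ is linked and $X(p_i,p_{i+1})\in D_n$, then $p_i$ is $X$-linked and transitivity of $X$ makes $p_{i+1}$ $X$-linked. So $p_n$ is $\mathsf C$-linked, which gives $q$. This derivation alternates about $n$ times between transitivity and linear rules.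

\paragraph{Backward.} Suppose a match of $q$ sends $w$ to the element $z$ created by firing $R_{\mathsf A}$ on an atom $\mathsf A(a,b)$. One expects that $z$ communicates with older elements only through $a$ and $b$, so that $\mathsf B^=(u,a)$ and $\mathsf C^=(b,v)$ hold. This suggests replacing the vertex $w$ of the triangle $G_0$ by an $\mathsf A$-edge $f_1$ from $a$ to $b$, which gives the graph $G_1$ of Figure~\ref{fig:example}. In $G_1$ the $\mathsf B$-edge $e_1$ and the $\mathsf C$-edge $e_2$ have become optional: a map from the vertices to a structure may \emph{preserve} such an edge, sending it to an atom, or \emph{collapse} it, sending both ends to the same element. We may even let $f_1$ collapse, provided that $e_1$ and $e_2$ are then preserved, for in that case we are looking at a match of $q$ itself. The condition is thus symmetric: every edge is preserved or collapsed, and each of the three \emph{clusters} $\{e_1,f_1\}$, $\{e_2,f_1\}$, $\{e_3\}$ contains a preserved edge, where $e_3$ is the $\mathsf E$-edge.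

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,font=\small]
\node (u0) at (0,0) {$u$}; \node (w0) at (1,1.4) {$w$}; \node (v0) at (2,0) {$v$};
\draw[->] (u0) -- node[left] {$\mathsf B^{1}$} (w0);
\draw[->] (w0) -- node[right] {$\mathsf C^{2}$} (v0);
\draw[->] (u0) -- node[below] {$\mathsf E^{3}$} (v0);
\node at (1,-0.9) {$G_0$};
\node (u1) at (3.6,0) {$u$}; \node (a1) at (3.6,1.4) {$a$}; \node (b1) at (5.4,1.4) {$b$}; \node (v1) at (5.4,0) {$v$};
\draw[->] (u1) -- node[left] {$\mathsf B^{1}$} (a1);
\draw[->,very thick] (a1) -- node[above] {$\mathsf A^{1,2}$} (b1);
\draw[->] (b1) -- node[right] {$\mathsf C^{2}$} (v1);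
\draw[->] (u1) -- node[below] {$\mathsf E^{3}$} (v1);
\node at (4.5,-0.9) {$G_1$};
\node (u2) at (7.2,0) {$u$}; \node (a2) at (7.2,1.4) {$a'$}; \node (c2) at (8.9,1.4) {$b'$}; \node (b2) at (10.6,1.4) {$b$}; \node (v2) at (10.6,0) {$v$};
\draw[->] (u2) -- node[left] {$\mathsf B^{1}$} (a2);
\draw[->,very thick] (a2) -- node[above] {$\mathsf C^{1,2}$} (c2);
\draw[->] (c2) -- node[above] {$\mathsf A^{1,2}$} (b2);
\draw[->] (b2) -- node[right] {$\mathsf C^{2}$} (v2);
\draw[->] (u2) -- node[below] {$\mathsf E^{3}$} (v2);
\node at (8.9,-0.9) {$G_2$};
\end{tikzpicture}
\caption{The triangle query $G_0$ and two successive rewritings. Each step replaces the target vertex of the $\mathsf B$-edge by a new edge (thick). Superscripts list the clusters to which an edge belongs. An edge may be collapsed to a point as long as each of the clusters $1,2,3$ keeps an edge that is sent to an atom. Contracting the thick edge gives back the previous graph.}\label{fig:example}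
\end{figure}

The vertex $a$ of $G_1$ lies between a $\mathsf B$-edge and an $\mathsf A$-edge, so $R_{\mathsf C}$ allows us to replace it by a $\mathsf C$-edge $f_2$, and so on. The graph $G_m$ consists of $e_3$ and the path $e_1,f_m,\dots,f_1,e_2$ from $u$ to $v$, where $f_i$ has label $\mathsf A$ for odd $i$ and $\mathsf C$ for even $i$; its clusters are $\{e_1,f_1,\dots,f_m\}$, $\{e_2,f_1,\dots,f_m\}$ and $\{e_3\}$. A model of $\Sigma$ that satisfies $G_m$ satisfies $G_{m-1}$. Indeed, let $g$ be the edge after $f_m$ on the path, let $X$ be its label and $t$ its target. If $f_m$ is preserved, its rule yields $z$ with a $\mathsf B$-atom from the source of $f_m$ to $z$ and an $X$-atom from $z$ to the target of $f_m$. These absorb the optional steps $e_1$ and $g$, so $\mathsf B(u,z)$ and $X(z,t)$ hold; mapping the vertex between $e_1$ and $g$ to $z$ preserves both edges, and they hit the first two clusters of $G_{m-1}$. If $f_m$ is not preserved, it is collapsed, each cluster is hit by another edge, and the same map works for $G_{m-1}$.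

For even $n$, the database $D_n$ itself satisfies $G_{n-1}$, with $e_1$ collapsed. On the other hand, no single $G_m$ serves all $D_n$, even if we evaluate $G_m$ in the structure $L_n$ obtained from $D_n$ by applying the two linear rules exhaustively, and allow an edge with label $T$ to be sent to a $T$-path. The edge $e_3$ forces $u\mapsto p_0$ and $v\mapsto p_n$. In $L_n$ every $\mathsf B$-path from $p_0$ stays among the new elements grown from $\mathsf A(p_0,p_1)$, every $\mathsf A$- or $\mathsf C$-atom leaving such an element ends in $p_1$, and the only $\mathsf A$- or $\mathsf C$-atom leaving $p_i$ is the one in $D_n$. Since the labels in $D_n$ alternate, each of the $m+1$ edges $f_m,\dots,f_1,e_2$ advances by at most one step along $p_1,\dots,p_n$, and so $m+1\ge n-1$.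

Thus the rewriting produces an infinite sequence of ever weaker conditions, and exploring it only semi-decides entailment. Two features of the example point to the remedy. All $G_m$ have exactly one independent cycle, and $G_{m-1}$ is a contraction of $G_m$. For any structure, the graphs that it satisfies form a set that is upward closed in the contraction order. If this order is a well-quasi-order on the graphs that the rewriting needs, then the set of graphs true in a universal model has a finite description. When $q$ is not entailed, this description is an invariant proving it: it contains everything that is true before transitivity feeds back into the rules, it is closed under undoing a rewriting step, and it omits $q$.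

\section{Reductions of the input}\label{sec:reductions}

The method works with graphs whose edges are transitive atoms, so we first bring the query into this form.

\begin{lemma}\label{lem:normal}
From $D$, $\Sigma$ and $q$ one can compute $D'$, $\Sigma'$ in Linear+trans and $q'$ such that all predicates have arity at least $1$, the query $q'$ has no constants and uses only transitive predicates of $\Sigma'$, and $D\wedge\Sigma\models q$ if and only if $D'\wedge\Sigma'\models q'$.
\end{lemma}

\begin{proof}
\emph{Nullary predicates.} Replace a nullary $P$ by a fresh unary $P^\circ$: write $P^\circ(x)$ with a fresh variable $x$ in bodies, $\exists x\,P^\circ(x)$ in heads and in the query, and replace a fact $P$ by $P^\circ(c_P)$ with a fresh constant $c_P$. Rules stay linear. Countermodels are translated in both directions by letting ``$P$ is true'' correspond to ``$P^\circ$ is nonempty''.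

\emph{Constants.} For each constant $c$ of $q$ take a fresh unary predicate $Q_c$ and a fresh variable $x_c$. Replace $c$ by $x_c$ in $q$, add the atom $Q_c(x_c)$ to $q$, and add the fact $Q_c(c)$ to $D$. If the old query holds in a model of the new database, then so does the new query, with $x_c$ sent to the interpretation of $c$. Conversely, in a countermodel for the old problem interpret $Q_c$ as the singleton containing the interpretation of $c$. No rule mentions $Q_c$, so this is a model of the new database and of $\Sigma$, and a match of the new query would make the old query true.

\emph{Non-transitive predicates.} For each non-transitive $P$ of arity $r$ take fresh transitive predicates $T_{P,1},\dots,T_{P,r}$ and add the linear rule $P(x_1,\dots,x_r)\to\exists z\bigwedge_iT_{P,i}(z,x_i)$. In $q$ replace each atom $P(x_1,\dots,x_r)$ by $\bigwedge_iT_{P,i}(z,x_i)$ with a fresh variable $z$. Let $\Sigma'$ and $q'$ be the results. If $D\wedge\Sigma\models q$, then a model of $D\wedge\Sigma'$ has a match of $q$, and the new rules supply values for the fresh variables of $q'$. Conversely, let $M$ be a model of $D\wedge\Sigma$ over the old predicates with $M\not\models q$. For each atom $\alpha=P(e_1,\dots,e_r)\in M$ with $P$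 non-transitive add a new element $z_\alpha$ and the atoms $T_{P,i}(z_\alpha,e_i)$. Every $T_{P,i}$-atom goes from a new element to an old one, so no two of them can be chained and $T_{P,i}$ is transitive. The new atoms trigger no rule. So the extension $M'$ is a model of $D\wedge\Sigma'$. In a match of $q'$ in $M'$, the variable $z$ introduced for $P(x_1,\dots,x_r)$ is the source of a $T_{P,1}$-atom, so it goes to some $z_\alpha$ with $\alpha=P(e_1,\dots,e_r)$, and then $x_i$ goes to $e_i$, the only $T_{P,i}$-successor of $z_\alpha$. The atoms of $q'$ over the old transitive predicates are matched in $M$. This gives a match of $q$ in $M$, a contradiction.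
\end{proof}

The empty query is always entailed. If $D'$ is empty and $q'$ is not, then $q'$ is not entailed, because a structure with empty relations satisfies every rule. So we assume from now on that $D$ and $q$ are nonempty and as in the conclusion of Lemma~\ref{lem:normal}.

\section{The linear chase}\label{sec:lin}

\subsection{Definition and universality}

Let $A$ be a finite nonempty set of atoms. We say that a rule $R\in\mathcal R$ \emph{applies} to an atom $\alpha$ if a substitution, necessarily unique, maps the body of $R$ onto $\alpha$. Define a tree whose non-root nodes $\nu$ carry atoms $\mathrm{at}(\nu)$. The root $\varepsilon$ has one child for each atom of $A$, carrying that atom. If $R$ applies to $\mathrm{at}(\nu)$, take a fresh element $(\nu,R,z)$, called a \emph{null}, for each existential variable $z$ of the head of $R$, and for the $j$-th head atom of $R$ give $\nu$ a child $\nu\cdot(R,j)$ carrying the instance of that atom. The \emph{linear chase} $\mathrm{lin}(A)$ is the set of all atoms $\mathrm{at}(\nu)$. It contains $A$, and since rules have no constants, its terms are terms of $A$ or nulls.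

\begin{lemma}\label{lem:lin}
$\mathrm{lin}(A)\models\mathcal R$, and every homomorphism from $A$ to a model $M$ of $\mathcal R$ extends to a homomorphism $\mathrm{lin}(A)\to M$.
\end{lemma}

\begin{proof}
An instance of the body of $R$ in $\mathrm{lin}(A)$ is one atom $\mathrm{at}(\nu)$, and the children $\nu\cdot(R,j)$ carry an instance of the head. For the extension, proceed by induction on the depth of nodes. If the terms of $\mathrm{at}(\nu)$ have been mapped so that the image of $\mathrm{at}(\nu)$ is in $M$, and $R$ applies to $\mathrm{at}(\nu)$, then $R$ applies to the image, and we send the nulls $(\nu,R,z)$ to witnesses for the head of $R$ in $M$.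
\end{proof}

\subsection{Monadic second-order theory}

Monadic second-order logic (MSO) extends first-order logic by variables that range over sets of elements. It defines least fixed points: an element lies in the least set, or family of sets, satisfying a definable closure condition if and only if it lies in every such set. For example, $T^+(x,y)$ says that $y$ belongs to every set $X$ that contains all $T$-successors of $x$ and all $T$-successors of elements of $X$. For a finite alphabet $\Gamma$, the \emph{full tree} over $\Gamma$ is the set $\Gamma^*$ of words with the successor functions $\nu\mapsto\nu g$, $g\in\Gamma$. Rabin's theorem~\cite{Rabin} states that its MSO theory is decidable.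

\begin{proposition}\label{prop:mso}
There is an algorithm which, given $\mathcal R$, $A$ and an MSO sentence that may use names for the terms of $A$, decides whether the sentence holds in $\mathrm{lin}(A)$.
\end{proposition}

\begin{proof}
We translate sentences about $\mathrm{lin}(A)$ into sentences about the full tree over the alphabet $\Gamma$ consisting of the atoms of $A$ and the pairs $(R,j)$. The nodes of the chase tree are words over $\Gamma$.

\emph{Labels.} Label a non-root node $\nu$ by the predicate of $\mathrm{at}(\nu)$, by the equivalence relation on its positions that relates positions carrying the same term, and by an \emph{origin} for each position $p$. For a child of $\varepsilon$ the origin of $p$ is the term of $A$ at $p$. For $\nu=\mu\cdot(R,j)$ the origin of $p$ is $(R,z)$ if $p$ carries the null $(\mu,R,z)$, and otherwise it is the least position of $\mathrm{at}(\mu)$ that carries the same term. There are finitely many labels. The label of $\mu$ and the pair $(R,j)$ determine whether $\mu\cdot(R,j)$ is a node, since $R$ applies if and only if the predicates agree and positions of the body with the same variable are equivalent. They also determine the label of $\mu\cdot(R,j)$: a position of the $j$-th head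 atom holding a body variable $y$ has as origin the least position equivalent to a position of $y$ in the body, and two positions are equivalent if and only if they have the same origin. So a computable deterministic finite automaton, whose states are the labels, a start state and a state ``not a node'', reads a word and arrives at its label. The partition of $\Gamma^*$ according to the state reached is the unique family of sets that places $\varepsilon$ in the start state and respects the transitions. Hence ``$\mu$ is a node with label $\ell$'' is MSO-definable in the full tree.

\emph{Elements.} A \emph{tag} is a term of $A$ or a pair $(R,z)$; there are finitely many. Represent a term $t$ of $A$ by the pair $(\varepsilon,t)$ and the null $(\nu,R,z)$ by the pair $(\nu,(R,z))$. For each tag $\xi$, the set of words $\nu$ such that $(\nu,\xi)$ represents an element is definable from the labels. Fix an element, represented by $(\nu,\xi)$, and let $X_p$ be the set of nodes whose position $p$ carries it. The family $(X_p)_p$ has the following closure properties.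
\begin{itemize}
\item If $\xi$ is a term of $A$ and is the origin of position $p$ of $\mu$, then $\mu\in X_p$. If $\xi=(R,z)$, $\mu=\nu\cdot(R,j)$ for some $j$, and the origin of position $p$ of $\mu$ is $(R,z)$, then $\mu\in X_p$.
\item If the origin of position $p$ of $\mu$ is the position $p'$ of its parent, and the parent is in $X_{p'}$, then $\mu\in X_p$.
\end{itemize}
It is the least such family, by induction on depth, because every occurrence of the element is either of the first kind or inherited from the parent. So ``position $p$ of $\mu$ carries the element represented by $(\nu,\xi)$'' is MSO-definable for each $p$ and $\xi$. An atom $P(e_1,\dots,e_r)$ is in $\mathrm{lin}(A)$ if and only if some node with predicate $P$ carries $e_p$ at position $p$ for all $p$.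

\emph{Translation.} Replace a quantifier over elements by a quantifier over words together with a finite disjunction or conjunction over tags, a quantifier over sets of elements by quantifiers over one set of words per tag, and atoms by the formulas above. Rabin's theorem decides the resulting sentence.
\end{proof}

\subsection{Cells and saturation}

Only transitive atoms will be created outside the linear chase, and up to isomorphism the chase of such an atom depends only on its predicate and on whether its two terms coincide. For $S\in\mathcal T$ we therefore fix the two \emph{cells}
\[
L_S^{\ne}=\mathrm{lin}(\{S(a,b)\})\quad(a\ne b),\qquad L_S^{=}=\mathrm{lin}(\{S(a,a)\}).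
\]
The terms $a,b$ are the \emph{roots} of the cell; in $L_S^=$ we put $b=a$.

A $T$-path may cross a cell from one root to the other through nulls, as with the rule $S(x,y)\to\exists z\,(T(x,z)\wedge T(z,y))$. If the atom $S(c,d)$ was itself obtained from an $S$-path, we want a $T$-path from $c$ to $d$ that avoids the cell. It exists as soon as the consequence $S(x,y)\to T(x,y)$ is a rule of $\mathcal R$, for this rule can be applied to each atom of the $S$-path. So we add all such consequences.

\begin{definition}\label{def:sat}
$\mathcal R$ is \emph{saturated} if for all $S,T\in\mathcal T$ the following hold, up to renaming of variables.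
\begin{enumerate}
\item[(1)] If $r,r'\in\{a,b\}$ and $T^+(r,r')$ holds in $L_S^{\ne}$, then $\mathcal R$ contains the rule obtained from $S(a,b)\to T(r,r')$ by writing $x,y$ for $a,b$.
\item[(2)] If $T^+(a,a)$ holds in $L_S^=$, then $\mathcal R$ contains $S(x,x)\to T(x,x)$.
\end{enumerate}
We write $S\rhd T$ if $\mathcal R$ contains $S(x,x)\to T(x,x)$.
\end{definition}

\begin{lemma}\label{lem:sat}
From $\Sigma$ one can compute an equivalent ruleset in Linear+trans, with the same $\mathcal T$, whose linear part is saturated. If $\mathcal R$ is saturated, then $\rhd$ is reflexive and transitive.
\end{lemma}

\begin{proof}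
A rule required by (1) is entailed by $\Sigma$: if $M\models\Sigma$ contains $S(c,d)$, the map $a\mapsto c$, $b\mapsto d$ extends to a homomorphism $L_S^{\ne}\to M$ by Lemma~\ref{lem:lin}, it sends a $T$-path to a $T$-path, and $T$ is transitive in $M$. The same argument with $L_S^=$ and $S(c,c)$ covers (2). The conditions are decidable by Proposition~\ref{prop:mso}. Adding a missing rule may enlarge the cells, so we repeat; there are finitely many candidate rules, so the process stops. Reflexivity holds because $T(a,a)\in L_T^=$. If $S'\rhd S\rhd T$, then $S(a,a)$ and hence $T(a,a)$ lie in $L_{S'}^=$, so $S'\rhd T$ by (2).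
\end{proof}

From now on $\mathcal R$ is saturated.

\section{A universal model built in stages}\label{sec:universal}

Let $U_0=\mathrm{lin}(D)$. Given $U_n$, consider every atom $\rho=S(c,d)$ with $S\in\mathcal T$ such that $S^+(c,d)$ holds in $U_n$ and $\rho\notin U_n$. For each such $\rho$ take a copy $\mathrm{lin}(\rho)$ of $\mathrm{lin}(\{\rho\})$ with a fresh set $N(\rho)$ of nulls, and let $U_{n+1}$ be the union of $U_n$ and these copies. We say that these $\rho$ have \emph{stage} $n+1$. Let $U=\bigcup_nU_n$.

\begin{proposition}\label{prop:universal}
Every $U_n$ is a model of $\mathcal R$, and $U$ is a model of $\Sigma$ containing $D$. Every homomorphism from $D$ to a model $M$ of $\Sigma$ extends to $U$. Hence for every union $p$ of constant-free CQs, $D\wedge\Sigma\models p$ if and only if $U\models p$.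
\end{proposition}

\begin{proof}
A union of models of $\mathcal R$ is a model of $\mathcal R$, since a body is a single atom and so lies in one member of the union; this gives $U_n\models\mathcal R$ and $U\models\mathcal R$. If $T(c,d),T(d,e)\in U_n$, then $T(c,e)\in U_{n+1}$. A homomorphism $D\to M$ extends to $U_0$ by Lemma~\ref{lem:lin}. If $h:U_n\to M$ is given and $\rho=S(c,d)$ has stage $n+1$, then $S(h(c),h(d))\in M$ by transitivity, so $h$ extends to $N(\rho)$ by Lemma~\ref{lem:lin}; the sets $N(\rho)$ are disjoint, so the extensions do not interfere. The last claim follows because $p$ is preserved by homomorphisms.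
\end{proof}

A constant-free CQ holds in $U$ if and only if each of its connected components does, so the components can be treated separately. \emph{From now on $q$ is connected, constant-free, and consists of $k\ge1$ atoms over $\mathcal T$.}

The \emph{stage} of an element of $U$ is the least $n$ such that it lies in $\mathrm{dom}(U_n)$. If $\rho=S(c,d)$ has stage $n$, then the elements of $N(\rho)$ have stage $n$, the elements $c,d$ have stage less than $n$, there is an $S$-path from $c$ to $d$ in $U_{n-1}$, and
\begin{equation}\label{eq:sep}
\begin{array}{l}
\text{every atom of $U_n$ containing an element of $N(\rho)$ belongs to $\mathrm{lin}(\rho)$,}\\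
\text{and the terms of $\mathrm{lin}(\rho)$ lie in $N(\rho)\cup\{c,d\}$.}
\end{array}
\end{equation}
Every element of stage $n\ge1$ lies in $N(\rho)$ for exactly one $\rho$ of stage $n$. Property~\eqref{eq:sep} is where linearity and the absence of constants in rules enter: at the moment of its creation, a cell touches the rest of the model in at most two points.

To use \eqref{eq:sep} for elements of stage $s$ we must work inside $U_s$, whereas an atom of $U$ between such elements may appear only much later. The next lemma brings it back to stage $s$.

\begin{lemma}\label{lem:paths}
Let $u,v\in\mathrm{dom}(U_s)$ and $T(u,v)\in U$ with $T\in\mathcal T$.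
\begin{enumerate}
\item[(i)] If $u\ne v$, there is a $T$-path from $u$ to $v$ in $U_s$.
\item[(ii)] If $u=v$, there are $S\rhd T$ and an $S$-path from $u$ to $u$ in $U_s$.
\end{enumerate}
\end{lemma}

The change of predicate in (ii) cannot be avoided. With the rule $S(x,x)\to T(x,x)$ and $D=\{S(p,p'),S(p',p)\}$, the atom $T(p,p)$ appears in $U_1$, while $U_0$ has no $T$-atom at all. Rules with a repeated variable in the body cannot be applied atom by atom along a path.

\begin{proof}
We prove a one-stage descent: \emph{if $n\ge1$, $u,v\in\mathrm{dom}(U_{n-1})$ and there is a $T$-path from $u$ to $v$ in $U_n$, then there is a $T$-path from $u$ to $v$ in $U_{n-1}$, or $u=v$ and there is an $S$-path from $u$ to $u$ in $U_{n-1}$ for some $S\rhd T$.} The lemma follows by starting from the one-atom path $T(u,v)\in U_n$ and descending to $U_s$, using that $\rhd$ is reflexive and transitive.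

Cut the path at its elements in $\mathrm{dom}(U_{n-1})$. A segment without interior elements is an atom of $U_{n-1}$, or an atom of some $\mathrm{lin}(\rho)$ with $\rho$ of stage $n$. If a segment has interior elements, the first one lies in some $N(\rho)$ with $\rho$ of stage $n$; by \eqref{eq:sep} the atoms before and after it are in $\mathrm{lin}(\rho)$, and the next element is in $N(\rho)$ if it has stage $n$; so the whole segment lies in $\mathrm{lin}(\rho)$. Thus each segment is an atom of $U_{n-1}$ (first kind) or a $T$-path in $\mathrm{lin}(\rho)$ from $r$ to $r'$, where $\rho=S(c,d)$ has stage $n$ and $r,r'\in\{c,d\}$ (second kind).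

Consider a segment of the second kind with $r\ne r'$. Then $c\ne d$ and $\mathrm{lin}(\rho)\cong L_S^{\ne}$, so $\mathcal R$ contains $S(x,y)\to T(x,y)$ if $(r,r')=(c,d)$, and $S(x,y)\to T(y,x)$ if $(r,r')=(d,c)$. Applying this rule to every atom of an $S$-path from $c$ to $d$ in $U_{n-1}\models\mathcal R$ gives a $T$-path from $r$ to $r'$ in $U_{n-1}$, which we substitute for the segment. Delete the segments of the second kind with $r=r'$. If something remains, it is a $T$-path from $u$ to $v$ in $U_{n-1}$.

If nothing remains, then $u=v$ and $T^+(u,u)$ holds in $\mathrm{lin}(\rho)$ for some $\rho=S(c,d)$ of stage $n$ with $u\in\{c,d\}$. Fix an $S$-path from $c$ to $d$ in $U_{n-1}$. If $c\ne d$, then $\mathcal R$ contains $S(x,y)\to T(x,x)$ when $u=c$, and $S(x,y)\to T(y,y)$ when $u=d$; applying it to the first, respectively last, atom of the $S$-path gives $T(u,u)\in U_{n-1}$. If $c=d=u$, then $\mathrm{lin}(\rho)\cong L_S^=$, so $S\rhd T$, and the $S$-path goes from $u$ to $u$.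
\end{proof}

\section{Patterns and contraction}\label{sec:patterns}

\subsection{Patterns}

Multigraphs may have loops and parallel edges. A directed edge $e:u\to v$ has a \emph{source end} at $u$ and a \emph{target end} at $v$; these are two ends even if $u=v$. The degree of a vertex is the number of ends at it, and connectedness ignores directions.

\begin{definition}\label{def:pattern}
A \emph{pattern} $G$ is a finite connected directed multigraph $(V,E)$ with $V\ne\emptyset$ in which every edge $e$ has a label $T_e\in\mathcal T$ and a set $\chi(e)\subseteq[k]$. Its \emph{clusters} are $C_i=\{e\in E:i\in\chi(e)\}$ for $i\in[k]$. A map $\sigma:V\to\mathrm{dom}(M)$ \emph{preserves} $e:u\to v$ if $T_e(\sigma u,\sigma v)\in M$ and \emph{collapses} $e$ if $\sigma u=\sigma v$. We write $M\models G$ if some $\sigma$ preserves or collapses every edge and preserves at least one edge of every cluster. A \emph{full match} of $G$ in $M$ is a map that preserves all edges, where all clusters of $G$ are required to be nonempty.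
\end{definition}

A full match witnesses $M\models G$. The query $q$ with atoms $e_1,\dots,e_k$ gives the pattern $G_q$ whose vertices are the variables, whose edges are the atoms, and whose clusters are $C_i=\{e_i\}$. Then $M\models G_q$ if and only if $M\models q$, and matches of $q$ are full matches of $G_q$. The cluster $C_i$ of a rewritten pattern collects the edges that can vouch for the atom $e_i$ of the query; without clusters, every pattern would be satisfied by collapsing it to a point.

For $F\subseteq E$, the \emph{contraction} $G/F$ has as vertices the connected components of $(V,F)$ and as edges $E\setminus F$, with ends, labels and $\chi$ inherited. Contracting a loop deletes it, and the clusters of $G/F$ are the sets $C_i\setminus F$. Put $G_1\le G_2$ if $G_1\cong G_2/F$ for some $F$. Since $(G/F)/F'\cong G/(F\cup F')$, this is a quasi-order. Moreover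
\begin{equation}\label{eq:mono}
M\models G_1\ \text{ and }\ G_1\le G_2\ \Longrightarrow\ M\models G_2,
\end{equation}
because composing a witness for $G_2/F$ with the quotient map collapses the edges of $F$ and treats all other edges as before.

\subsection{Cycle spaces}

For $X\subseteq E$ let $Z_G(X)$ be the set of all $z\subseteq X$ such that every vertex of $G$ carries an even number of ends of edges of $z$. It is a vector space over the two-element field under symmetric difference. We write $Z(G)=Z_G(E)$ and call its elements \emph{cycles}. Recall that $\dim Z_G(X)=|X|-|V|+\kappa$, where $\kappa$ is the number of components of $(V,X)$. In particular $\dim Z(G)$ is the \emph{cyclomatic number} $\beta(G)=|E|-|V|+1$.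

\begin{lemma}\label{lem:cycle}
Let $F\subseteq E$. The map $z\mapsto z\setminus F$ is a linear surjection $Z(G)\to Z(G/F)$ with kernel $Z_G(F)$, and $\beta(G/F)=\beta(G)-\dim Z_G(F)$.
\end{lemma}

\begin{proof}
The degree of $z\setminus F$ at a component $K$ of $(V,F)$ is the sum of the even degrees of $z$ at the vertices of $K$, minus twice the number of edges of $z\cap F$ inside $K$; so $z\setminus F$ is a cycle of $G/F$. The kernel consists of the cycles contained in $F$. If $(V,F)$ has $\kappa$ components, then $\beta(G/F)=|E|-|F|-\kappa+1=\beta(G)-(|F|-|V|+\kappa)$, which is the formula. By this formula the image has the dimension of $Z(G/F)$, so the map is onto.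
\end{proof}

Let $\mathcal G_N$ be the class of patterns with $\beta\le N$. By Lemma~\ref{lem:cycle} it is closed under contraction.

\subsection{The well-quasi-order}

A quasi-order is a \emph{well-quasi-order} if every infinite sequence $x_1,x_2,\dots$ has indices $i<j$ with $x_i\le x_j$. In a well-quasi-order every upward closed set $\mathcal S$ is generated by a finite subset: otherwise we could choose $x_1,x_2,\ldots\in\mathcal S$ with each $x_j$ above none of $x_1,\dots,x_{j-1}$. We use Kruskal's tree theorem~\cite{Kruskal} in the following form. In a finite rooted tree let $u\wedge v$ be the lowest common ancestor of $u$ and $v$. For every infinite sequence $\tau_1,\tau_2,\dots$ of finite rooted trees with vertices labeled from a finite set, there are $i<j$ and an injective label-preserving map $g:\tau_i\to\tau_j$ with $g(u\wedge v)=g(u)\wedge g(v)$ for all $u,v$.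

Contraction is not a well-quasi-order on all patterns. Two vertices joined by $n$ parallel edges form a pattern whose proper contractions have only one vertex, so these patterns are pairwise incomparable. They have $\beta=n-1$, and bounding $\beta$ removes the obstacle.

\begin{lemma}\label{lem:wqo}
$(\mathcal G_N,\le)$ is a well-quasi-order.
\end{lemma}

\begin{proof}
Let $G_1,G_2,\dots$ be an infinite sequence in $\mathcal G_N$. Choose a rooted spanning tree $\tau_i$ of $G_i$; it misses exactly $\beta(G_i)$ edges, which we number. Passing to a subsequence, we may assume that $\beta(G_i)=m$ for all $i$ and that for each $l\le m$ the label and the set $\chi$ of the $l$-th non-tree edge $n_l$ do not depend on $i$. Label each vertex of $\tau_i$ by a pair. The first component records $T_e$, $\chi(e)$ and the direction (toward or away from the root) of the tree edge $e$ joining the vertex to its parent, its \emph{parent edge}; for the root it is a special symbol. The second component is the set of \emph{tokens} $(l,\text{source})$, $(l,\text{target})$ for which the corresponding end of $n_l$ is at the vertex. The set of labels is finite, so Kruskal's theorem gives $i<j$ and $g:\tau_i\to\tau_j$.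

The map $g$ sends the root to the root, because of the special symbol. It preserves and reflects the ancestor relation: $u$ is an ancestor of $v$ or equal to it if and only if $u\wedge v=u$, which by injectivity is equivalent to $g(u)\wedge g(v)=g(u)$. Let $F$ be the set of all edges of $\tau_j$ other than the parent edges of the vertices $g(v)$, $v$ a non-root vertex of $\tau_i$. We show $G_j/F\cong G_i$.

The components of $(V_j,F)$ are the subtrees into which $\tau_j$ falls when the parent edges of the $g(v)$ are removed. Their topmost vertices are exactly the vertices $g(v)$, $v\in\tau_i$, so the components correspond to the vertices of $G_i$. Let $v$ be a non-root vertex of $\tau_i$ with parent $u$. Then $g(u)$ is a proper ancestor of $g(v)$. If the path from $g(u)$ to the parent of $g(v)$ contained the parent edge of some $g(w)$, then $g(w)$ would lie strictly between $g(u)$ and $g(v)$, so $w$ would lie strictly between $u$ and $v$, which is impossible. Hence the parent of $g(v)$ is in the component of $g(u)$, and the parent edge of $g(v)$ joins the components of $g(v)$ and $g(u)$ with the same label, direction and $\chi$ as the parent edge of $v$. Each token occurs exactly once in each tree and $g$ preserves tokens, so the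 ends of $n_l$ in $G_j$ are the images under $g$ of the ends of $n_l$ in $G_i$. Thus the non-tree edges correspond as well.
\end{proof}

\section{Folds}\label{sec:folds}

We now define the general rewriting step. Think of a full match of $G$ in $U$ and of a cell $\mathrm{lin}(\rho)$ of maximal stage that it meets. A connected part $(W,I)$ of $G$ is realized by paths inside the cell. Every other edge at $W$ either is attached at a root or leaves the cell through a root. The fold forgets $(W,I)$ and keeps only the atom $\rho$, as a new edge $f$, from which the cell can be regrown.

\begin{definition}\label{def:fold}
Let $G=(V,E)$ be a pattern, $S\in\mathcal T$, and let $L$ be one of the cells $L_S^{\ne}$, $L_S^=$. Relations $T^+$ below are taken in $L$. A \emph{fold of $G$ into $L$} consists of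
\begin{enumerate}
\item[(F1)] a nonempty set $W\subseteq V$ and a map $h:W\to\mathrm{dom}(L)$;
\item[(F2)] a set $I$ of edges with both ends in $W$, such that $(W,I)$ is connected and $T_e^+(h(u),h(v))$ holds for every $e:u\to v$ in $I$;
\item[(F3)] for every $e\in E\setminus I$ and every end of $e$ at a vertex $w\in W$, a root $r$ of $L$ and a mode, \emph{equal} or \emph{strict}, such that $h(w)=r$ if the mode is equal, $T_e^+(h(w),r)$ if it is strict and the end is the source end, and $T_e^+(r,h(w))$ if it is strict and the end is the target end.
\end{enumerate}
The edges in $I^*=I\cup\{e\in E\setminus I: e\text{ has a strict end}\}$ are \emph{secured}. The \emph{result} $G'$ has the vertices $(V\setminus W)\cup\{a,b\}$ and the edges $(E\setminus I)\cup\{f\}$. Ends in $W$ are moved to their chosen roots, the other ends stay, and labels and $\chi$ are unchanged on $E\setminus I$. The \emph{new edge} $f:a\to b$ has label $S$ and $\chi(f)=\bigcup_{e\in I^*}\chi(e)$. We write $G\leadsto G'$. The fold is an \emph{edge fold} if $L=L_S^{\ne}$ and a \emph{loop fold} if $L=L_S^=$, in which case $f$ is a loop.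
\end{definition}

The clusters of $G'$ are $C_i'=(C_i\setminus I)\cup\{f\}$ if $C_i\cap I^*\ne\emptyset$, and $C_i'=C_i$ otherwise. In particular nonempty clusters stay nonempty. Since $W$ is a component of $(V,I)$ and all other components are single vertices,
\begin{equation}\label{eq:foldcontr}
G'/f\cong G/I ,
\end{equation}
and therefore $G'$ is connected, that is, a pattern. In Figure~\ref{fig:example}, $G_0\leadsto G_1$ is the edge fold into $L_{\mathsf A}^{\ne}$ with $W=\{w\}$, $I=\emptyset$ and $h(w)$ the null created by $R_{\mathsf A}$; the target end of $e_1$ is strict with root $a$, the source end of $e_2$ is strict with root $b$, and so $\chi(f_1)=\{1,2\}$.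

\begin{lemma}[Soundness]\label{lem:sound}
If $M\models\Sigma$, $G\leadsto G'$ and $M\models G'$, then $M\models G$.
\end{lemma}

\begin{proof}
Let $\sigma'$ witness $M\models G'$.

\emph{Case 1: $\sigma'$ preserves $f$.} Then $S(\sigma'a,\sigma'b)\in M$, and Lemma~\ref{lem:lin} gives a homomorphism $\tau:L\to M$ with $\tau(a)=\sigma'(a)$ and $\tau(b)=\sigma'(b)$. As $M$ is transitive, $T^+(x,y)$ in $L$ implies $T(\tau x,\tau y)\in M$. Let $\sigma=\sigma'$ on $V\setminus W$ and $\sigma=\tau\circ h$ on $W$. The edges of $I$ are preserved by (F2). Let $e:u\to v$ be in $E\setminus I$, with ends $u',v'$ in $G'$. Consider the three steps from $\sigma u$ to $\sigma'u'$, from $\sigma'u'$ to $\sigma'v'$, and from $\sigma'v'$ to $\sigma v$. The first is an equality if $u\notin W$ or the source end is equal, and a $T_e$-atom of $M$ if the source end is strict; the same holds for the third step and the target end; the second is an equality or a $T_e$-atom, and it is a $T_e$-atom if $\sigma'$ preserves $e$. If all three steps are equalities, $\sigma$ collapses $e$; if one of them is a $T_e$-atom, transitivity shows that $\sigma$ preserves $e$. So all secured edges are preserved, and every cluster meeting $I^*$ is hit. A cluster $C_i$ disjoint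 from $I^*$ equals $C_i'$, and an edge of it preserved by $\sigma'$ is preserved by $\sigma$.

\emph{Case 2: $\sigma'$ does not preserve $f$.} Then it collapses $f$, so $\sigma'$ induces a map on $G'/f$ that treats the other edges as before, and every cluster $C'_i$ has a preserved edge other than $f$. Hence $M\models G'/f\cong G/I$, and $M\models G$ by \eqref{eq:mono}.
\end{proof}

The concatenation of three $T_e^=$-steps into one is the point where transitivity, rather than general composition, is essential: the remainder of an edge outside the cell is again an edge with the same label, and it may be trivial.

\section{Completeness with bounded cyclomatic number}\label{sec:complete}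

Call a pattern $G$ \emph{basic} if all its clusters are nonempty and some map $\sigma:V\to\mathrm{dom}(U_0)$ satisfies $T_e^+(\sigma u,\sigma v)$ in $U_0=\mathrm{lin}(D)$ for every edge $e:u\to v$. We want to show that if $U\models q$, then folds and contractions lead from $G_q$ to a basic pattern \emph{without leaving some fixed class $\mathcal G_N$}.

Edge folds are harmless: by \eqref{eq:foldcontr} and Lemma~\ref{lem:cycle}, $\beta(G')=\beta(G/I)\le\beta(G)$ when $f$ is not a loop. This uses that transitive predicates are binary, so that a cell has at most two roots and can be replaced by one edge. A loop fold, however, adds a cycle, and sometimes it is needed.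

\begin{example}\label{ex:loop}
Let $\mathsf A,\mathsf B$ be transitive, with the rule $\mathsf A(x,x)\to\exists z\,\mathsf B(x,z)$, and let $D=\{\mathsf A(p,p'),\mathsf A(p',p)\}$ and $q=\exists u\,v\,\mathsf B(u,v)$. Here $k=1$ and $\beta(G_q)=0$. The query holds in $U_1$, inside the cell of $\mathsf A(p,p)$. Folding the whole of $G_q$ into $L_{\mathsf A}^=$ gives a single $\mathsf A$-loop $f$ with $\chi(f)=\{1\}$. This pattern is basic and has $\beta=1$.
\end{example}

Instead of a loop fold one can contract $I$, which gives the same pattern without the loop $f$. This fails only if it empties a cluster $C_{i}\subseteq I$. In that case the new cycle $\{f\}$ lies in the cluster $C_i'$, and we charge it to the index $i$. The following potential discounts one independent cycle per cluster. Let $\mathrm{rk}(G)$ be the largest size of a set $J\subseteq[k]$ for which there are linearly independent cycles $z_i\in Z_G(C_i)$, $i\in J$, and put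
\[
\delta(G)=\beta(G)-\mathrm{rk}(G),\qquad N=\beta(G_q)+k .
\]
Since $0\le\mathrm{rk}\le k$, we have $\delta(G_q)\le\beta(G_q)$, and every pattern with $\delta(G)\le\beta(G_q)$ lies in $\mathcal G_N$.

\begin{lemma}\label{lem:potential}
We have $\delta(G')\le\delta(G)$ if $G'$ is
\begin{enumerate}
\item[(1)] a contraction $G/F$, or
\item[(2)] the result of an edge fold of $G$, or
\item[(3)] the result of a loop fold of $G$ such that $\emptyset\ne C_{i_0}\subseteq I$ for some $i_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $z_i\in Z_G(C_i)$, $i\in J$, be independent with $|J|=\mathrm{rk}(G)$. We use one fact from linear algebra: if $\ell$ is a linear map on $Z(G)$ whose kernel has dimension $d$, then the vectors $\ell(z_i)$ span a space of dimension at least $|J|-d$, so the $\ell(z_i)$, $i\in J'$, are independent for some $J'\subseteq J$ with $|J'|\ge|J|-d$.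

(1) Let $d=\dim Z_G(F)$ and $\ell(z)=z\setminus F$. By Lemma~\ref{lem:cycle}, $\beta$ drops by $d$, and $\ell(z_i)$ is a cycle of $G/F$ contained in the cluster $C_i\setminus F$. So $\mathrm{rk}$ drops by at most $d$.

(2) Let $d=\dim Z_G(I)$. As $f$ is not a loop, $Z_{G'}(\{f\})=0$, so by Lemma~\ref{lem:cycle} restriction is an isomorphism $Z(G')\to Z(G'/f)=Z(G/I)$, and $\beta(G')=\beta(G)-d$. Let $\ell:Z(G)\to Z(G')$ be restriction to $G/I$ followed by the inverse of this isomorphism. Thus $\ell(z)$ is the unique cycle of $G'$ among $z\setminus I$ and $(z\setminus I)\cup\{f\}$, and $\ell$ has kernel $Z_G(I)$. It suffices to show $\ell(z)\subseteq C_i'$ for $z\in Z_G(C_i)$, since then $\mathrm{rk}(G')\ge|J|-d$. If $C_i$ meets $I^*$, this holds because $C_i'=(C_i\setminus I)\cup\{f\}$. Otherwise $z\cap I=\emptyset$ and all ends in $W$ of edges of $z$ are equal, so an end at $w\in W$ moves to the root $h(w)$. The degree of $z$ at a root $r$ of $G'$ is then the sum of the degrees of $z$ in $G$ at the vertices $w\in W$ with $h(w)=r$, which is even, and degrees outside $W$ are unchanged. So $z$ is a cycle of $G'$, and $\ell(z)=z\subseteq C_i=C_i'$.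

(3) Let $d=\dim Z_G(I)$. Now $G'$ is $G/I$ with the loop $f$ added, so $\beta(G')=\beta(G)-d+1$. Let $\ell(z)=z\setminus I$; this is a cycle of $G'$, and $\ell(z_i)\subseteq C_i\setminus I\subseteq C_i'$. Take $J'$ as above. Then $i_0\notin J'$, because $C_{i_0}\subseteq I$ forces $\ell(z_{i_0})=0$ if $i_0\in J$. Since $C_{i_0}$ is nonempty and contained in $I^*$, we have $f\in C'_{i_0}$. The cycle $\{f\}\in Z_{G'}(C'_{i_0})$ is independent of the cycles $\ell(z_i)$, which do not contain $f$. Hence $\mathrm{rk}(G')\ge|J|-d+1$.
\end{proof}

\begin{proposition}[Completeness]\label{prop:complete}
Let $\mathcal S\subseteq\mathcal G_N$ satisfy: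
\begin{enumerate}
\item[(S1)] every basic pattern in $\mathcal G_N$ is in $\mathcal S$;
\item[(S2)] if $G\in\mathcal G_N$ and $G/F\in\mathcal S$ for some $F$, then $G\in\mathcal S$;
\item[(S3)] if $G\in\mathcal G_N$ and $G\leadsto G'$ for some $G'\in\mathcal S$, then $G\in\mathcal S$.
\end{enumerate}
If $U\models q$, then $G_q\in\mathcal S$.
\end{proposition}

\begin{proof}
We show that every pattern $G$ with $\delta(G)\le\beta(G_q)$ that has a full match $\sigma$ in $U$ belongs to $\mathcal S$. Such patterns lie in $\mathcal G_N$, and $G_q$ is one of them if $U\models q$. Let $s$ be the largest stage of an element of $\sigma(V)$, and let $n$ be the number of vertices $v$ such that $\sigma(v)$ has stage $s$. Call $e:u\to v$ \emph{late} if there is no $T_e$-path from $\sigma u$ to $\sigma v$ in $U_s$, and let $l$ be the number of late edges. We use induction on $(s,n,l)$ in the lexicographic order. In each case below, $G$ is basic, or we find a contraction or fold $G'$ of $G$ of a kind listed in Lemma~\ref{lem:potential} and a full match $\sigma'$ of $G'$ with a smaller triple. Then $\delta(G')\le\beta(G_q)$, so $G'\in\mathcal S$ by induction, and $G\in\mathcal S$ by (S2) or (S3).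

\emph{Case A: some edge $e:u\to v$ is late.} By Lemma~\ref{lem:paths}(i), $\sigma u=\sigma v=:p$, and by Lemma~\ref{lem:paths}(ii) there are $S\rhd T_e$ and an $S$-path from $p$ to $p$ in $U_s$. If no cluster equals $\{e\}$, let $G'=G/e$; its clusters are nonempty and $\sigma$ induces a full match $\sigma'$. If some cluster equals $\{e\}$, fold $G$ into $L_S^=$ with $W=\{u,v\}$, $h(u)=h(v)=a$, $I=\{e\}$, and all other ends in $W$ equal with root $a$. Condition (F2) holds since $S\rhd T_e$ gives $T_e(a,a)\in L_S^=$, and the fold is as in Lemma~\ref{lem:potential}(3). Let $\sigma'$ agree with $\sigma$ outside $W$ and send $a$ to $p$. It preserves $f$, since $S(p,p)\in U$, so it is a full match, and $f$ is not late. In both subcases $\sigma'$ has the same image as $\sigma$, so $s$ is unchanged and $n$ does not grow; the edges other than $e$ keep the images of their ends, so $l$ drops by one.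

\emph{Case B: no edge is late and $s=0$.} Then $G$ is basic.

\emph{Case C: no edge is late and $s\ge1$.} Choose a vertex $w_0$ such that $\sigma(w_0)$ has stage $s$, and let $\rho=S(c,d)$ be the atom of stage $s$ with $\sigma(w_0)\in N(\rho)$. Identify $\mathrm{lin}(\rho)$ with the cell $L_S^{\ne}$ if $c\ne d$ and with $L_S^=$ if $c=d$, so that $a,b$ correspond to $c,d$. Let $V_\rho=\sigma^{-1}(N(\rho))$. Call $e:u\to v$ \emph{internal} if it has an end in $V_\rho$ and $T_e^+(\sigma u,\sigma v)$ holds in $\mathrm{lin}(\rho)$. Let $W$ be the set of vertices connected to $w_0$ by internal edges, let $I$ be the set of internal edges with an end in $W$ (then both ends are in $W$), and let $h=\sigma|_W$. Every vertex of $W$ is $w_0$ or an end of an internal edge, so $\sigma(W)\subseteq N(\rho)\cup\{c,d\}$. Conditions (F1) and (F2) hold.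

We choose roots and modes for an edge $e:u\to v$ in $E\setminus I$ with an end in $W$. An end at a vertex of $W\setminus V_\rho$ gets mode equal, with the root $\sigma$ assigns to that vertex. If $e$ has no end in $W\cap V_\rho$, nothing else is to be chosen. Suppose that $e$ has an end in $W\cap V_\rho$. As $e$ is not late, there is a $T_e$-path $\sigma u=p_0,\dots,p_m=\sigma v$ in $U_s$. As $e\notin I$, it is not internal, so some atom of the path is not in $\mathrm{lin}(\rho)$. Let $T_e(p_i,p_{i+1})$ be the first and $T_e(p_j,p_{j+1})$ the last such atom, $i\le j$. By \eqref{eq:sep}, $p_i$ and $p_{j+1}$ are not in $N(\rho)$. If $u\in W\cap V_\rho$, then $p_0\in N(\rho)$, so $i\ge1$; the atoms before $p_i$ are in $\mathrm{lin}(\rho)$, so $p_i\in\{c,d\}$ and $T_e^+(p_0,p_i)$ holds in $\mathrm{lin}(\rho)$; the source end gets mode strict and root $p_i$. If $v\in W\cap V_\rho$, then $p_m\in N(\rho)$, so $j+1<m$; the atoms after $p_{j+1}$ are in $\mathrm{lin}(\rho)$, so $p_{j+1}\in\{c,d\}$ and $T_e^+(p_{j+1},p_m)$ holds in $\mathrm{lin}(\rho)$; the target end gets mode strict and root $p_{j+1}$. This defines a fold $G\leadsto G'$.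

Let $\sigma'$ agree with $\sigma$ on $V\setminus W$ and send $a$ to $c$ and $b$ to $d$. It preserves $f$, because $\rho\in U$. For an edge $e\in E\setminus I$ without an end in $W\cap V_\rho$, the images of the ends are unchanged. For the other edges, the new source is sent to $p_0$ or $p_i$ and the new target to $p_m$ or $p_{j+1}$; the part of the path between them contains the atom $T_e(p_i,p_{i+1})$, so it is a $T_e$-path, and $e$ is preserved because $U$ is transitive. So $\sigma'$ is a full match of $G'$. The vertex $w_0$ has disappeared and the new vertices $a,b$ have images of stage less than $s$; so the number of vertices with image of stage $s$ drops, and $(s,n)$ decreases lexicographically.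

If $c\ne d$, this is an edge fold. If $c=d$ and some cluster is contained in $I$, it is a loop fold as in Lemma~\ref{lem:potential}(3). If $c=d$ and no cluster is contained in $I$, we use instead the contraction $G/I$, which by \eqref{eq:foldcontr} is $G'$ without the loop $f$; its clusters $C_i\setminus I$ are nonempty, so $\sigma'$ is a full match of $G/I$ with the same smaller pair $(s,n)$.
\end{proof}

\section{Certificates of non-entailment}\label{sec:cert}

For $\mathcal B\subseteq\mathcal G_N$ let ${\uparrow}\mathcal B=\{G\in\mathcal G_N: m\le G\text{ for some }m\in\mathcal B\}$.

\begin{definition}\label{def:cert}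
A \emph{certificate} is a finite set $\mathcal B\subseteq\mathcal G_N$ such that
\begin{enumerate}
\item[(a)] every basic pattern in $\mathcal G_N$ is in ${\uparrow}\mathcal B$;
\item[(b)] if $G\in\mathcal G_N$ and $G\leadsto G'$ for some $G'\in{\uparrow}\mathcal B$, then $G\in{\uparrow}\mathcal B$;
\item[(c)] $G_q\notin{\uparrow}\mathcal B$.
\end{enumerate}
\end{definition}

\begin{proposition}\label{prop:cert}
$D\wedge\Sigma\not\models q$ if and only if a certificate exists.
\end{proposition}

\begin{proof}
Let $\mathcal B$ be a certificate. The set $\mathcal S={\uparrow}\mathcal B$ satisfies (S1) by (a), (S3) by (b), and (S2) because $\le$ is transitive. By Proposition~\ref{prop:complete} and (c), $U\not\models q$. Conversely, let $U\not\models q$ and $\mathcal S=\{G\in\mathcal G_N:U\models G\}$. By \eqref{eq:mono} this set is upward closed in $\mathcal G_N$, so by Lemma~\ref{lem:wqo} it equals ${\uparrow}\mathcal B$ for a finite $\mathcal B$. A map witnessing that $G$ is basic is a full match in $U$, since $U\supseteq U_0$ is transitive; this gives (a). Lemma~\ref{lem:sound} with $M=U$ gives (b), and (c) holds since $U\not\models G_q$.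
\end{proof}

\section{Checking certificates}\label{sec:check}

Fix a finite set $\mathcal B\subseteq\mathcal G_N$. Condition (c) is checked by listing the contractions of $G_q$. Conditions (a) and (b) quantify over infinitely many patterns and over maps into infinite structures. We reduce a counterexample to one that consists of boundedly many paths, describe the admissible labelings of these paths by regular languages, and express the existence of the map in MSO.

\subsection{Frames and boxes}

Let $\Lambda=\mathcal T\times\{\to,\leftarrow\}\times2^{[k]}$. A \emph{frame} $H$ is a finite connected directed multigraph with at least one vertex; its vertices are called \emph{nodes} and its edges \emph{threads}. Let $\omega=(\omega_j)_j$ assign a word $\omega_j\in\Lambda^*$ to each thread $j$. The pattern $H[\omega]$ is obtained by replacing each thread $j$ by a path with one edge for each letter of $\omega_j$, in order from the source of $j$ to its target; the letter $(T,\to,X)$ gives an edge with label $T$ and $\chi=X$ directed along the thread, and $(T,\leftarrow,X)$ gives one directed against it. If $\omega_j$ is empty, the two end nodes of $j$ are identified. If no $\omega_j$ is empty, the nodes of $H$ are vertices of $H[\omega]$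 and $\beta(H[\omega])=\beta(H)$, since each inner vertex of a path adds one vertex and one edge.

\begin{lemma}\label{lem:frame}
Let $G\in\mathcal G_N$ have at most $n$ vertices of degree $1$, and let $X$ be a set of vertices of $G$. Then $G\cong H[\omega]$ for a frame $H$ with $\beta(H)\le N$ and at most $2N+2n+|X|+1$ nodes, where all $\omega_j$ are nonempty and all vertices of $X$ are nodes.
\end{lemma}

\begin{proof}
If $G$ has no edge, take $H=G$. Otherwise all degrees are positive, and $\sum_v(\deg v-2)=2|E|-2|V|=2\beta(G)-2$ shows that at most $2N+n$ vertices have degree at least $3$. Take as nodes the vertices of degree other than $2$, the vertices of $X$, and one arbitrary vertex. Starting from any edge, extend it in both directions through vertices that are not nodes. If no node were met, we would obtain a closed walk all of whose vertices have degree $2$, hence all of $G$, although $G$ contains a node. So the edges are partitioned into paths between nodes whose inner vertices are not nodes. Orient each path arbitrarily, make it a thread, and read off its word.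
\end{proof}

A frame has $\beta(H)+|\text{nodes}|-1$ threads, so there are finitely many frames, up to isomorphism, with given bounds on $\beta$ and on the number of nodes, and they can be listed.

For a frame $H$, a \emph{box} is a product $\prod_jK_j$ of regular languages $K_j\subseteq\Lambda^*$, one for each thread, given by finite automata. The intersection of two boxes is a box, so finite unions of boxes are effectively closed under union and intersection. Write $\omega'\preceq\omega$ if each $\omega'_j$ is a subword of $\omega_j$, that is, arises from it by deleting letters.

\begin{lemma}\label{lem:box}
For every frame $H$ one can compute a finite union of boxes $\Omega_H$ such that for all $\omega$ with $H[\omega]\in\mathcal G_N$ we have $H[\omega]\notin{\uparrow}\mathcal B$ if and only if $\omega\in\Omega_H$.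
\end{lemma}

\begin{proof}
The edges of $H[\omega]$ are the occurrences of letters in $\omega$, and contracting a set of edges amounts to deleting these occurrences. So the contractions of $H[\omega]$ are the patterns $H[\omega']$ with $\omega'\preceq\omega$. Let $Q$ be the set of all $\omega'$ such that $H[\omega']$ is isomorphic to a member of $\mathcal B$. It is finite and computable, because the total length of $\omega'$ is the number of edges of that member. If $H[\omega]\in\mathcal G_N$, then $H[\omega]\notin{\uparrow}\mathcal B$ if and only if for every $\omega'\in Q$ there is a thread $j$ such that $\omega'_j$ is not a subword of $\omega_j$. For fixed $\omega'$ and $j$ this condition is a box, since the words having $\lambda_1\cdots\lambda_t$ as a subword form the regular language $\Lambda^*\lambda_1\Lambda^*\cdots\lambda_t\Lambda^*$, whose complement is regular. Take the union over $j$ and the intersection over $\omega'\in Q$.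
\end{proof}

In a structure, a \emph{$\lambda$-step} from $x$ to $x'$ is the relation $T^+(x,x')$ if $\lambda=(T,\to,X)$ and $T^+(x',x)$ if $\lambda=(T,\leftarrow,X)$. For a regular $K\subseteq\Lambda^*$, let $\mathrm{Reach}_K(x,y)$ say that there are $\lambda_1\cdots\lambda_t\in K$ and elements $x=x_0,\dots,x_t=y$ with a $\lambda_i$-step from $x_{i-1}$ to $x_i$ for all $i$. This is MSO-definable. Take a finite automaton for $K$ and consider families $(Y_\pi)_\pi$ of sets indexed by its states such that $x\in Y_\pi$ for the initial states $\pi$, and $x'\in Y_{\pi'}$ whenever there are a transition from $\pi$ to $\pi'$ reading $\lambda$ and a $\lambda$-step to $x'$ from an element of $Y_\pi$. Then $\mathrm{Reach}_K(x,y)$ holds if and only if every such family has $y\in Y_\pi$ for some final state $\pi$, because this is so for all families exactly when it is so for the least one.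

\subsection{Condition (a)}

\begin{lemma}\label{lem:checka}
Condition (a) is decidable.
\end{lemma}

\begin{proof}
Suppose $G\in\mathcal G_N\setminus{\uparrow}\mathcal B$ is basic. Trees hanging off $G$ could make the number of branch vertices unbounded, so we prune them. Choose a set $\mu$ of at most $k$ edges that meets every cluster. As long as some vertex of degree $1$ has its edge outside $\mu$, contract this edge, which amounts to deleting the vertex and the edge. The pattern stays basic, since the other edges are unaffected and $\mu$ keeps the clusters nonempty; it stays in $\mathcal G_N$; and it stays outside ${\uparrow}\mathcal B$, since the complement of ${\uparrow}\mathcal B$ in $\mathcal G_N$ is closed under contraction. At the end there are at most $2k$ vertices of degree $1$. By Lemma~\ref{lem:frame}, (a) fails if and only if there are a frame $H$ with $\beta(H)\le N$ and at most $2N+4k+1$ nodes, and nonempty words $\omega$, such that $H[\omega]$ is basic and not in ${\uparrow}\mathcal B$; note that $H[\omega]\in\mathcal G_N$ for all such $H$ and $\omega$.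

For fixed $H$, consider the conditions: $\omega\in\Omega_H$; all $\omega_j$ are nonempty; for every $i\in[k]$ some letter $(T,\cdot,X)$ with $i\in X$ occurs in some $\omega_j$. Each is a finite union of boxes, so together they define a computable finite union of boxes. For a box $\prod_jK_j$ in this union, some $\omega$ in the box makes $H[\omega]$ basic if and only if
\[
\mathrm{lin}(D)\models\exists(y_v)_{v\text{ node of }H}\ \bigwedge_{j:\,v\to v'\text{ thread of }H}\mathrm{Reach}_{K_j}(y_v,y_{v'}).
\]
Indeed, a map witnessing that $H[\omega]$ is basic gives the $y_v$ and the walks along the threads, and conversely the walks provide the words $\omega_j\in K_j$ and the images of the inner vertices. Proposition~\ref{prop:mso} decides these finitely many sentences.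
\end{proof}

\subsection{Folds commute with contraction}

In condition (b) the result $G'$ ranges over the infinite set ${\uparrow}\mathcal B$. The next lemma lets us assume that $G'$ is a member of $\mathcal B$.

\begin{lemma}\label{lem:commute}
Let $G\leadsto G'$ be a fold with new edge $f$, and let $F$ be a set of edges of $G'$. If $f\in F$, then $G'/F\le G$. If $f\notin F$, then there are $\hat G\le G$ and a fold $\hat G\leadsto G'/F$ with new edge $f$.
\end{lemma}

\begin{proof}
If $f\in F$, then $G'/F\cong(G'/f)/(F\setminus\{f\})\cong(G/I)/(F\setminus\{f\})\le G$ by \eqref{eq:foldcontr}. Let $f\notin F$. By induction on $|F|$ it suffices to treat $F=\{g\}$ with $g:u\to v$ an edge in $E\setminus I$. We find a fold of $G$ or of $G/g$ with result $G'/g$. In each case the set of secured edges is the same as before, so $\chi(f)$ is the same; data not mentioned are kept.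

\emph{No end of $g$ is in $W$.} The given data define a fold of $G/g$, and its result is $G'/g$.

\emph{Exactly one end of $g$ is in $W$.} Let it be at $w\in W$ with root $r$, and let $x\notin W$ be the other end vertex. In $G'$ the edge $g$ joins $x$ and $r$, so $G'/g$ arises from $G'$ by deleting $g$ and $x$ and moving all other ends at $x$ to $r$. If the end of $g$ at $w$ is equal, then $h(w)=r$ and $g\notin I^*$. Pass to $G/g$, call the merged vertex $w$, and give the ends formerly at $x$ mode equal and root $r$. If the end of $g$ at $w$ is strict, then $g\in I^*$. Keep $G$, add $x$ to $W$ with $h(x)=r$, add $g$ to $I$, and give the other ends at $x$ mode equal and root $r$. The enlarged pair $(W\cup\{x\},I\cup\{g\})$ is connected, and (F2) for $g$ is the condition of the strict mode. In both subcases the result is $G'/g$.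

\emph{Both ends of $g$ are in $W$ and have the same root $r$.} Then $g$ is a loop at $r$ in $G'$, and $G'/g$ is $G'$ with $g$ deleted. If both ends are equal, then $h(u)=r=h(v)$ and $g\notin I^*$. Pass to $G/g$; the map $h$ is well defined on the image of $W$, which is still connected by $I$, and (F2) and (F3) only depend on the values of $h$. If some end is strict, then $g\in I^*$, and $T_g^+(h(u),h(v))$ holds in $L$: each of the steps from $h(u)$ to $r$ and from $r$ to $h(v)$ is an equality or a $T_g$-path, and at least one is a path. Keep $G$ and add $g$ to $I$. In both subcases the result is $G'$ with $g$ deleted.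

\emph{Both ends of $g$ are in $W$ and have different roots.} Then $L=L_S^{\ne}$ and $g$ joins $a$ and $b$ in $G'$. By Lemma~\ref{lem:lin}, the map $a,b\mapsto a$ extends to a homomorphism $\kappa:L_S^{\ne}\to L_S^=$, which preserves every relation $T^+$. Replace $h$ by $\kappa\circ h$ and every chosen root by $a$, keeping $W$, $I$ and all modes. This is a loop fold of $G$; its result $G''$ is $G'$ with $a$ and $b$ identified, and so $G''/g\cong G'/g$. Now both ends of $g$ have the same root, and the previous case applies.
\end{proof}

\subsection{Condition (b)}

\begin{lemma}\label{lem:checkb}
Condition (b) is decidable.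
\end{lemma}

\begin{proof}
\emph{Reduction to $\mathcal B$.} Suppose (b) fails: $G\in\mathcal G_N\setminus{\uparrow}\mathcal B$, $G\leadsto G'$ and $G'/F\cong m\in\mathcal B$. If the new edge were in $F$, Lemma~\ref{lem:commute} would give $m\le G$, which is false. So the lemma gives $\hat G\le G$ with $\hat G\leadsto m$, and $\hat G\in\mathcal G_N\setminus{\uparrow}\mathcal B$. Since $\mathcal B\subseteq{\uparrow}\mathcal B$, we conclude that (b) fails if and only if for some $m\in\mathcal B$ and some edge $f$ of $m$ there is a pattern $G\in\mathcal G_N\setminus{\uparrow}\mathcal B$ with a fold $G\leadsto m$ whose new edge is $f$. Fix $m$ and $f$.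

\emph{The shape of such a fold.} The cell $L$ is $L_{T_f}^{\ne}$ if $f$ is not a loop and $L_{T_f}^=$ if it is, and the roots are the end vertices of $f$. Let $V_0$ be the set of the other vertices of $m$ and $E_0=E(m)\setminus\{f\}$. A \emph{socket} is an end of an edge of $E_0$ that sits at a root in $m$; there are at most $2|E_0|$ sockets. The pattern $G$ has vertices $V_0\cup W$ and edges $E_0\cup I$, where the edges of $E_0$ have the labels, the sets $\chi$, and the ends in $V_0$ that they have in $m$. Each socket is attached in $G$ to a vertex of $W$ and has a mode, and its root is the one at which it sits in $m$. Let $X_0$ be the union of the sets $\chi(e)$ over the edges $e\in E_0$ with a strict socket. The definition of $\chi(f)$ requires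
\begin{equation}\label{eq:chif}
X_0\cup\bigcup_{e\in I}\chi(e)=\chi(f).
\end{equation}

\emph{Pruning.} Choose $\mu\subseteq I$ with $|\mu|\le k$ such that every $i\in\chi(f)\setminus X_0$ lies in $\chi(e)$ for some $e\in\mu$. As long as $(W,I)$ has a vertex $w$ of degree $1$ that carries no socket and whose edge is not in $\mu$, delete $w$ and this edge and restrict $h$. The only ends at vertices of $W$ are sockets and ends of edges of $I$, so $w$ has degree $1$ in $G$ and the deletion is a contraction of $G$; the pattern stays in $\mathcal G_N\setminus{\uparrow}\mathcal B$. The pair $(W,I)$ stays connected and nonempty, the sockets are unaffected, and \eqref{eq:chif} persists because of $\mu$. So we still have a fold with result $m$ and new edge $f$. At the end, $(W,I)$ is a pattern with at most $2k+2|E_0|$ vertices of degree $1$, and $\beta(W,I)=\dim Z_G(I)\le\beta(G)\le N$. Lemma~\ref{lem:frame}, with $X$ the set of vertices carrying sockets, writes $(W,I)$ as $H_W[\omega^W]$ with nonempty words, where $H_W$ has $\beta(H_W)\le N$ and at most $2N+4k+6|E_0|+1$ nodes, and all sockets are attached to nodes.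

\emph{The finite search.} A \emph{configuration} consists of a frame $H_W$ within these bounds, a node of $H_W$ for each socket, and a mode for each socket. There are finitely many. A configuration determines $X_0$ and a multigraph $H$, obtained from $H_W$ by adding the vertices of $V_0$ as nodes and the edges of $E_0$ as threads, attached as prescribed. Discard the configuration unless $H$ is connected, $\beta(H)\le N$ and $X_0\subseteq\chi(f)$. For word tuples $\omega$ on $H$ consider the conditions: $\omega\in\Omega_H$; $\omega_e$ is the one-letter word $(T_e,\to,\chi(e))$ for each $e\in E_0$; the words on the threads of $H_W$ are nonempty and use only letters $(T,\cdot,X)$ with $X\subseteq\chi(f)$; and every $i\in\chi(f)\setminus X_0$ lies in $X$ for some letter $(T,\cdot,X)$ on some thread of $H_W$. They define a computable finite union of boxes. For each box $\prod_jK_j$ in it whose factors $K_e$, $e\in E_0$, are nonempty, decide by Proposition~\ref{prop:mso} whether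
\[
L\models\exists(y_v)_{v\text{ node of }H_W}\ \bigwedge_{j:\,v\to v'\text{ thread of }H_W}\mathrm{Reach}_{K_j}(y_v,y_{v'})\ \wedge\ \bigwedge_{\text{sockets}}\theta ,
\]
where for a socket of the edge $e$ with root $r$, attached to the node $v$, the formula $\theta$ is $y_v=r$, $T_e^+(y_v,r)$ or $T_e^+(r,y_v)$, according to whether the socket is equal, a strict source end, or a strict target end.

A pruned pattern $G$ with its fold gives a configuration with $G\cong H[\omega]$ and $\beta(H)=\beta(G)\le N$; the tuple $\omega$ satisfies the conditions by Lemma~\ref{lem:box} and \eqref{eq:chif}, so it lies in one of the boxes, and $y_v=h(v)$ satisfies the sentence. Conversely, a solution of the sentence provides words $\omega_j\in K_j$ on the threads of $H_W$ and walks in $L$. Complete $\omega$ by the one-letter words on $E_0$ and let $G=H[\omega]$. No word is empty, so $\beta(G)=\beta(H)\le N$, and $G\notin{\uparrow}\mathcal B$ by Lemma~\ref{lem:box}. Let $W$ and $I$ be the vertices and edges coming from $H_W$, and define $h$ by the $y_v$ and the walks. Then (F1)--(F3) and \eqref{eq:chif} hold, so this is a fold of $G$ with result $m$ and new edge $f$.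
\end{proof}

\subsection{The algorithm}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Normalize the input by Lemmas~\ref{lem:normal} and~\ref{lem:sat}, dispose of the cases of an empty query or database, and treat each connected component $q$ of the query separately. Run two searches in parallel. The first enumerates formal proofs in first-order logic and stops when it finds a proof of $D\wedge\Sigma\to q$; by the completeness theorem it stops if and only if $D\wedge\Sigma\models q$. The second enumerates the finite subsets of $\mathcal G_N$, up to isomorphism, and tests each for being a certificate, using Lemmas~\ref{lem:checka} and~\ref{lem:checkb}; by Proposition~\ref{prop:cert} it stops if and only if $D\wedge\Sigma\not\models q$. Exactly one of the two searches stops, and it gives the answer.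
\end{proof}

\begin{remark}
We claim no upper bound on the complexity of the problem. Termination of the second search rests on the well-quasi-order of Lemma~\ref{lem:wqo}.
\end{remark}

\section{Unions of queries, and composition rules}\label{sec:ext}

\begin{proof}[Proof of Theorem~\ref{thm:ext}(i)]
Let $p$ be a union of CQs. Remove nullary predicates and constants as in the first two steps of Lemma~\ref{lem:normal}, using the same predicate $Q_c$ in all disjuncts; both arguments apply verbatim to a union. The construction of $U$ and Proposition~\ref{prop:universal} use no further normalization. So $p$ is entailed if and only if $U\models p$, if and only if some disjunct holds in $U$, if and only if some disjunct is entailed, and Theorem~\ref{thm:main} decides this. A positive existential sentence, built from atoms by $\wedge$, $\vee$ and $\exists$, is turned into an equivalent union of CQs by moving the quantifiers to the front and distributing $\wedge$ over $\vee$.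
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ext}(ii)]
Let $\mathbb S=\langle\Delta\mid u_i=v_i\rangle$ be a finitely presented semigroup with undecidable word problem \cite{Post,Markov}. Thus $\Delta$ is a finite alphabet, the $u_i,v_i$ are finitely many nonempty words over $\Delta$, two words have the same value in $\mathbb S$ if and only if one is obtained from the other by repeatedly replacing a factor $u_i$ by $v_i$ or conversely, and no algorithm decides this. We reduce the word problem to entailment. Let $u,v\in\Delta^+$ be given.

\emph{Short relations.} A composition rule has two body atoms, so we shorten the relations. Let $\Delta'$ consist of $\Delta$ and a letter $[w]$ for each nonempty prefix $w$ of one of the words $u_i,v_i,u,v$, where $[g]=g$ for $g\in\Delta$. On words over $\Delta'$ consider the relations $[w]g=[wg]$, for all such prefixes $wg$ with $w$ nonempty and $g\in\Delta$, and $[u_i]=[v_i]$. Assign to each letter $b\in\Delta'$ a value $\bar b\in\mathbb S$: for $b\in\Delta$ its value in $\mathbb S$, and for $b=[w]$ the value $\bar w$ of the word $w$. Both sides of each new relation have the same value. Moreover, if $\bar u=\bar v$, then the one-letter word $[v]$ is obtained from $[u]$ by replacing factors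 according to the new relations. Indeed, the relations $[w]g=[wg]$ convert $[w]$ into the word $w$ and back, for each prefix $w$; so $[u]$ converts to $u$, a replacement of $u_i$ by $v_i$ is simulated through $[u_i]$ and $[v_i]$, and $v$ converts to $[v]$.

\emph{Rules.} Take the letters of $\Delta'$ as binary predicates. For each relation $bc=d$ of the first kind take the composition rule and the linear rule
\[
b(x,y)\wedge c(y,z)\to d(x,z),\qquad d(x,z)\to\exists y\,\bigl(b(x,y)\wedge c(y,z)\bigr),
\]
and for $[u_i]=[v_i]$ take the linear rules $[u_i](x,y)\to[v_i](x,y)$ and $[v_i](x,y)\to[u_i](x,y)$. Let $D=\{[u](p,p')\}$. We claim that $[v](p,p')$ is entailed if and only if $\bar u=\bar v$.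

Suppose $\bar u=\bar v$, and fix a model. Say that a word $b_1\cdots b_t$ \emph{connects} $p$ to $p'$ if there are $p=p_0,\dots,p_t=p'$ with all $b_i(p_{i-1},p_i)$. The word $[u]$ connects $p$ to $p'$. Each replacement keeps this property: $bc$ by $d$ through the composition rule, $d$ by $bc$ through the linear rule, and $[u_i]$ by $[v_i]$ or conversely through the last two rules. So $[v]$ connects $p$ to $p'$, that is, $[v](p,p')$ holds.

Conversely, let $\mathbb S^1$ be $\mathbb S$ with a new identity element $1$ adjoined, and let $M$ consist of the atoms $b(g,g\bar b)$ for $g\in\mathbb S^1$ and $b\in\Delta'$. Let $bc=d$ be a relation, so $\bar b\bar c=\bar d$. An instance of the body of the composition rule has the form $b(g,g\bar b)$, $c(g\bar b,g\bar b\bar c)$, and $d(g,g\bar b\bar c)=d(g,g\bar d)\in M$. For an atom $d(g,g\bar d)$ the element $y=g\bar b$ witnesses the linear rule. The predicates $[u_i]$ and $[v_i]$ have the same value, hence the same atoms. So $M$ satisfies all rules, and it satisfies $D$ when $p$ is interpreted as $1$ and $p'$ as $\bar u$. If $[v](p,p')$ is entailed, then $[v](1,\bar u)\in M$, which means $\bar u=1\cdot\bar v=\bar v$.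
\end{proof}

\begin{thebibliography}{9}

\bibitem{Baget} Baget et al., 2015.

\bibitem{Survey} \emph{Guarded Existential Rules With Transitivity: A Survey}, \texttt{https://project-archive.inf.ed.ac.uk/ug4/20212164/ug4\_proj.pdf}.

\bibitem{Kruskal} Kruskal, 1960.

\bibitem{Markov} Markov, 1947.

\bibitem{Post} Post, 1947.

\bibitem{Rabin} Rabin, 1969.

\end{thebibliography}
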